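\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Invariant subspaces of every multiplicity\\ for the bilateral shift on $\ell^p(\mathbf Z)$}


\begin{abstract}
Let $1<p<2$. We show that the bilateral shift on $\ell^p(\mathbf Z)$ has
invariant subspaces of infinite multiplicity and, for every positive integer
$n$, an invariant subspace $M$ of multiplicity exactly $n$, with
$\dim M/UM=n$. The subspaces are generated by sequences $\varphi_j\in\ell^p$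
for which there are $D_i\in\ell^q$, $1/p+1/q=1$, such that $D_i*\varphi_j$
agrees with $\delta_{ij}$ times the unit sequence at all indices $m\le 0$. These systems are
obtained as limits of finitely supported ones by a correction procedure based
on sparse sums of translates. The same argument covers $p=1$ and
$2<p<\infty$, and this yields the list of all multiplicities for every
$1\le p<\infty$.
\end{abstract}

\section{The question and the results}

Let $T$ be a bounded linear operator on a Banach space $X$. A set
$C\subset X$ is \emph{cyclic} for $T$ if the linear span of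
$\{T^nx: x\in C,\ n=0,1,\dots\}$ is dense in $X$. The least cardinality of a
cyclic set is the \emph{multiplicity} of $T$. It counts how many vectors are
needed to produce a dense subspace with $T$ and linear combinations.

For $1\le p<\infty$ let $\ell^p(\mathbf Z)$ be the space of complex sequences
$a=\{a(n)\}_{n\in\mathbf Z}$ with
$\|a\|_p=\bigl(\sum_n|a(n)|^p\bigr)^{1/p}<\infty$, and let $U=U_p$ be the
bilateral shift, $(Ua)(n)=a(n-1)$. A closed subspace $M$ with $UM\subset M$ is
an \emph{invariant subspace} of $U$; its multiplicity is that of $U|_M$, and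
$M$ is \emph{singly generated} if this multiplicity is one. For example, the
sequences vanishing at all negative indices form a singly generated invariant subspace: the shifts of the
sequence that is $1$ at $0$ and $0$ elsewhere span a dense subspace.

The following facts are known. For $p=2$ every invariant subspace is singly
generated. For $2<p<\infty$ there are invariant subspaces of arbitrarily large
multiplicity. For $1<p<2$ there is a subspace $M$ invariant under both $U$ and
$U^{-1}$ that contains no $x$ for which $\{U^nx: n\in\mathbf Z\}$ spans a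
dense subspace of $M$; in particular $M$ is not singly generated. The
following question was posed in \cite{source}: for $1<p<2$, does $U_p$ have
invariant subspaces of infinite multiplicity, and does it have invariant
subspaces of arbitrarily large finite multiplicity? We show that the answer
to both is yes.

The multiplicity of $M$ is easiest to bound from below through the quotient
$M/UM$: if this space has dimension at least $n$, then fewer than $n$ vectors
cannot be cyclic, because all the vectors $U^rx$ with $r\ge1$ vanish in the
quotient, so that the images of the cyclic vectors alone must span a dense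
subspace of it. For a subspace invariant under $U^{-1}$ as well, $UM=M$ and the
quotient gives no information, so we look for subspaces of a different kind.
We want generators $\varphi_1,\varphi_2,\dots$ together with functionals that
separate the $\varphi_j$ and vanish on $U^r\varphi_j$ for every $r\ge1$.

Throughout, $q=p/(p-1)$ is the conjugate exponent, with $q=\infty$ for
$p=1$, and $\delta_{ij}$ is the Kronecker symbol. For $D\in\ell^q(\mathbf Z)$
and $\varphi\in\ell^p(\mathbf Z)$ put
\[
(D*\varphi)(m)=\sum_{k}D(m-k)\varphi(k),\qquad
|(D*\varphi)(m)|\le\|D\|_q\|\varphi\|_p ,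
\]
the bound being H\"older's inequality.

\begin{proposition}\label{prop:system}
Let $1\le p<2$. There are $\varphi_j\in\ell^p(\mathbf Z)$ and
$D_i\in\ell^q(\mathbf Z)$ $(i,j=1,2,\dots)$ such that for all $i,j$
\begin{equation}\label{eq:system}
(D_i*\varphi_j)(m)=0\quad(m<0),\qquad (D_i*\varphi_j)(0)=\delta_{ij}.
\end{equation}
\end{proposition}

\begin{theorem}\label{thm:main}
Let $1\le p<2$, and let $\varphi_j$ be as in
Proposition~\ref{prop:system}. Let $M_n$ be the closed linear span of
$\{U^r\varphi_j: r\ge0,\ 1\le j\le n\}$ for $n=1,2,\dots$, and let $M_\infty$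
be the closed linear span of $\{U^r\varphi_j: r\ge0,\ j\ge1\}$. Then $M_n$ has
multiplicity exactly $n$ and $\dim M_n/UM_n=n$. The multiplicity of $M_\infty$
is $\aleph_0$, and $\dim M_\infty/UM_\infty=\infty$.
\end{theorem}

For $1<p<2$ this answers both parts of the question. Since \eqref{eq:system} treats the two families symmetrically, the
exponents above $2$ come at no extra cost.

\begin{theorem}\label{thm:class}
Let $1\le p<\infty$. If $p\ne2$, the multiplicities of nonzero invariant
subspaces of $U_p$ are exactly $1,2,3,\dots,\aleph_0$, and each value is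
attained by a subspace $M$ whose quotient $M/UM$ has that dimension (infinite
dimension for the value $\aleph_0$). If $p=2$, only the multiplicity $1$
occurs.
\end{theorem}

Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from
Proposition~\ref{prop:system}. Section~\ref{sec:idea} shows the difficulty in
the proposition and the main idea on the smallest cases. Sections
\ref{sec:lemma} and~\ref{sec:limit} contain the proof of the proposition, and
Section~\ref{sec:class} the proof of Theorem~\ref{thm:class} and a remark
on $p=2$.

\section{From a biorthogonal system to multiplicities}\label{sec:reduction}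

\begin{proof}[Proof of Theorem~\ref{thm:main}, given
Proposition~\ref{prop:system}]
Let $\Lambda_i(f)=(D_i*f)(0)$. By H\"older's inequality this is a continuous
linear functional on $\ell^p(\mathbf Z)$. Since
\[
\bigl(D_i*(U^r\varphi_j)\bigr)(m)=\sum_kD_i(m-k)\varphi_j(k-r)
=(D_i*\varphi_j)(m-r),
\]
condition \eqref{eq:system} gives, for $r\ge0$,
\begin{equation}\label{eq:Lambda}
\Lambda_i(U^r\varphi_j)=(D_i*\varphi_j)(-r)=
\begin{cases}\delta_{ij},&r=0,\\ 0,&r\ge1.\end{cases}
\end{equation}
Only the values of $D_i*\varphi_j$ at indices $m\le0$ enter, because only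
forward shifts of the generators belong to the generating sets.

Let $M=M_n$ with $n\in\{1,2,\dots,\infty\}$; it is a closed invariant
subspace. Since $UM$ lies in the closed span of the vectors $U^r\varphi_j$
with $r\ge1$ and $\varphi_j$ among the generators, \eqref{eq:Lambda} and
continuity show that every $\Lambda_i$ vanishes on $UM$.

\emph{Lower bound.} Let $\nu$ be a finite integer with $1\le\nu\le n$, and consider
$\Lambda=(\Lambda_1,\dots,\Lambda_\nu):M\to\mathbf C^\nu$. By
\eqref{eq:Lambda} the vectors $\Lambda\varphi_1,\dots,\Lambda\varphi_\nu$ form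
the standard basis, so $\Lambda$ is onto. As it vanishes on $UM$, we get
$\dim M/UM\ge\nu$. Let $C\subset M$ be cyclic for $U|_M$. Since
$\Lambda(U^rx)=0$ for $x\in C$ and $r\ge1$, the
dense subspace $\operatorname{span}\{U^rx: x\in C,\ r\ge0\}$ is mapped by
$\Lambda$ onto $\operatorname{span}\Lambda(C)$. Since $\Lambda$ is continuous
and onto, this image is dense in $\mathbf C^\nu$; being a linear subspace, it
is all of $\mathbf C^\nu$. Hence $|C|\ge\nu$.

\emph{Case $n<\infty$.} With $\nu=n$ the multiplicity is at least $n$. It is
at most $n$ because $\{\varphi_1,\dots,\varphi_n\}$ is cyclic. Moreover $UM$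
is closed, since $U$ is an isometry, and the sum of a closed and a
finite-dimensional subspace is closed. So
$\operatorname{span}\{\varphi_1,\dots,\varphi_n\}+UM$ is a closed subspace of
$M$ containing all $U^r\varphi_j$ with $r\ge0$, $j\le n$; it equals $M$.
Therefore $\dim M/UM\le n$, and equality holds.

\emph{Case $n=\infty$.} Here $\nu$ is arbitrary, so no finite set is cyclic and
$\dim M/UM=\infty$. The countable set $\{\varphi_1,\varphi_2,\dots\}$ is
cyclic, so the multiplicity is $\aleph_0$.
\end{proof}

\section{The difficulty and the idea}\label{sec:idea}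

We identify a finitely supported sequence $a$ with the Laurent polynomial
$\sum_ma(m)z^m$. Convolution becomes multiplication, and $1$ denotes the
sequence that is $1$ at $0$ and $0$ elsewhere. For finitely supported $a$ let
$a_{\le0}$ be its restriction to the indices $m\le0$. Condition
\eqref{eq:system} says that $D_i*\varphi_j$ equals $\delta_{ij}\,1$ on
$\{m\le0\}$.

\subsection*{Why finitely supported generators do not suffice}

The products $D_i\varphi_j$ form a column times a row, a matrix of
``rank one'', and we ask that on a half-line it look like the identity matrix.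
For finitely supported $\varphi_1,\varphi_2$ this is impossible, whatever
$D_1,D_2\in\ell^q$ are. Indeed, $\varphi_j\ne0$ by \eqref{eq:system}; let $o_j$
be the least index in the support of $\varphi_j$, and compare
\[
(D_1*\varphi_1)*\varphi_2=(D_1*\varphi_2)*\varphi_1 .
\]
By \eqref{eq:system}, $D_1*\varphi_1$ is supported in $\{m\ge0\}$ and is $1$ at
$0$, so the left side has least index exactly $o_2$. The sequence
$D_1*\varphi_2$ is supported in $\{m\ge1\}$, so the right side is supported in
$\{m\ge o_1+1\}$. Hence $o_2\ge o_1+1$. Using $D_2$ in place of $D_1$ gives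
$o_1\ge o_2+1$, a contradiction.

We therefore look for the system as a limit of finitely supported ones that
satisfy \eqref{eq:system} with small errors. Two questions have to be answered:
in which norm can the errors be small, and how does one reduce them while
changing the sequences only a little?

\subsection*{Spread pairs}

The errors will be small in $\ell^q$. This is the norm we need, because the
correction described below adds a copy of the error to $D$. For integers
$n_1<\dots<n_N$ put
\[
e=N^{-1/q}\sum_{l=1}^Nz^{n_l},\qquad e'=N^{-1/p}\sum_{l=1}^Nz^{-n_l},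
\]
so that $\|e\|_q=\|e'\|_p=1$. (For $q=\infty$ powers with exponent $1/q$ or
$2/q$ are read as $1$, here and below.) Since $1/p+1/q=1$,
\[
ee'=1+\frac1N\sum_{l\ne l'}z^{n_l-n_{l'}} .
\]
If all the differences $n_l-n_{l'}$ $(l\ne l')$ are distinct, the sum on the
right has $N(N-1)$ different exponents, and for $N\ge2$
\[
\|ee'-1\|_q=N^{-1}\bigl(N(N-1)\bigr)^{1/q}\le N^{-\theta},\qquad
\theta=1-\frac2q=\frac1p-\frac1q .
\]
For $p<2$ we have $\theta>0$, and the error tends to $0$ as $N\to\infty$. If two such pairs $e_1,e_1'$ and
$e_2,e_2'$ use different exponents, then $e_1e_2'$ is $N^{-1}$ times a sum of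
$N^2$ monomials; if these are distinct, $\|e_1e_2'\|_q=N^{-\theta}$, and
likewise for $e_2e_1'$. Thus $e_ie_j'$ is close to $\delta_{ij}\,1$ in $\ell^q$.

Take for instance $N=2$, the exponents $3,9$ for the first pair and $27,81$
for the second. Then
\[
e_1e_1'=1+\tfrac12(z^6+z^{-6}),\qquad e_2e_2'=1+\tfrac12(z^{54}+z^{-54}),
\]
\[
e_1e_2'=\tfrac12(z^{-18}+z^{-24}+z^{-72}+z^{-78}),\qquad
e_2e_1'=\tfrac12(z^{18}+z^{24}+z^{72}+z^{78}).
\]
The last product causes no error on $\{m\le0\}$; the errors of the other three there have $\ell^q$ norms $\frac12$,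
$\frac12$ and $\frac12\,4^{1/q}=2^{-\theta}$.

\subsection*{Correcting an error}

Consider one pair $D,\varphi$ of finitely supported sequences with error
$E=(1-D\varphi)_{\le0}$. Take a new spread pair $e,e'$ whose exponents are
positive, large and far apart, and whose differences are far apart as well.
Choose $t>0$, and put
\[
D'=D+t^{-1}Ee,\qquad \varphi'=\varphi+te'.
\]
Then
\[
D'\varphi'=D\varphi+E\,ee'+t^{-1}E\varphi\,e+t\,De'.
\]
\begin{itemize}
\item The term $E\,ee'$ equals $E$ plus a remainder of norm at most $N^{-\theta}\|E\|_q$,
because the translates of $E$ in $E(ee'-1)$ do not overlap. The main part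
cancels the old error.
\item The term $t^{-1}E\varphi\,e$ is not small: its norm is
$t^{-1}\|E\varphi\|_q$ whatever $N$ is. But it is supported far to the right,
where \eqref{eq:system} demands nothing. This is how the one-sidedness of
\eqref{eq:system} is used.
\item The term $t\,De'$ lies far to the left, where the condition matters. It is
small because $e'$ is normalized in $\ell^p$ and not in $\ell^q$:
$\|t\,De'\|_q=tN^{1/q-1/p}\|D\|_q=tN^{-\theta}\|D\|_q$.
\end{itemize}
The new error is as small as we please, since $N$ is free. The price is a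
change of $D$ by at most $\|E\|_q/t$ and of $\varphi$ by $t$, whatever $N$ is.
If $\|E\|_q\le4^{-k}$ before the $k$-th correction, then $t=2^{-k}$ makes both
changes at most $2^{-k}$, and $N$ can be taken so large that the new error is at
most $4^{-(k+1)}$. So infinitely many corrections converge.

For example, let $D=e_1$, $\varphi=e_1'$ be the first pair of the
preceding example, so $E=-\frac12z^{-6}$, and take the exponents $n_l=19\cdot3^l$,
$1\le l\le N$. Then $D'=e_1-(2t)^{-1}N^{-1/q}\sum_lz^{n_l-6}$ and
$\varphi'=e_1'+tN^{-1/p}\sum_lz^{-n_l}$. In $D'\varphi'$ the coefficient of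
$z^{-6}$ is now $\frac12-\frac12=0$. The other nonzero coefficients of
$D'\varphi'$ at negative indices sit at the exponents $-6+n_l-n_{l'}$ with
$l<l'$, where they are $-1/(2N)$, and at $3-n_l$ and $9-n_l$, where they are
$t\,2^{-1/q}N^{-1/p}$. All these exponents are at most $-48$.

With several pairs the same device works for a matrix of errors. No separate
device is needed to introduce a new generator: it starts as $D_k=\varphi_k=0$, with error
$E_{kk}=1$, and the correction makes it a spread pair.

\section{The correction lemma}\label{sec:lemma}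

We need exponents that are far apart, together with their differences.

\begin{lemma}\label{lem:sparse}
Let $L\ge1$ be an integer and $a_\nu=L3^\nu$ for $\nu\ge1$. Then $a_\nu\ge3L$,
distinct $a_\nu$ differ by at least $L$, and the differences
$a_\nu-a_{\nu'}$ belonging to distinct ordered pairs $(\nu,\nu')$ with
$\nu\ne\nu'$ are distinct and differ by at least $L$.
\end{lemma}

\begin{proof}
All these integers are multiples of $L$, so it is enough to show that
$3^\nu-3^{\nu'}$ determines $(\nu,\nu')$. Its sign tells which exponent is
larger. The highest power of $3$ dividing it is $3^{\min(\nu,\nu')}$, because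
$3^d-1$ is not divisible by $3$ for $d\ge1$; this gives the smaller exponent.
The larger exponent is then determined by the absolute value.
\end{proof}

We use repeatedly that if $f$ is supported in $[-R,R]$ and the integers
$c_1,\dots,c_J$ differ pairwise by more than $2R$, then the translates
$z^{c_1}f,\dots,z^{c_J}f$ have disjoint supports, and therefore
\begin{equation}\label{eq:disjoint}
\Bigl\|\sum_{i=1}^Jz^{c_i}f\Bigr\|_q=J^{1/q}\|f\|_q .
\end{equation}

The next lemma is the correction step of Section~\ref{sec:idea} for a $k\times k$
matrix of errors, with a separate weight $t_j$ for each pair. Recall that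
$\theta=1-2/q=1/p-1/q$.

\begin{lemma}\label{lem:correction}
Let $1\le p<2$ and $k\ge1$. Let $D_1,\dots,D_k$ and
$\varphi_1,\dots,\varphi_k$ be finitely supported, and put
$E_{ij}=(\delta_{ij}\,1-D_i\varphi_j)_{\le0}$. Let $t_1,\dots,t_k>0$ and
$\eta>0$. There are finitely supported $\Delta_1,\dots,\Delta_k$ and
$\varepsilon_1,\dots,\varepsilon_k$ such that for $1\le i,j\le k$
\begin{equation}\label{eq:sizes}
\|\varepsilon_j\|_p=t_j,\qquad
\|\Delta_i\|_q\le\sum_{s=1}^kt_s^{-1}\|E_{is}\|_q,
\end{equation}
and the new errors
$E_{ij}'=\bigl(\delta_{ij}\,1-(D_i+\Delta_i)(\varphi_j+\varepsilon_j)\bigr)_{\le0}$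
satisfy $\|E'_{ij}\|_q\le\eta$.
\end{lemma}

\begin{proof}
Choose an integer $R\ge0$ so that all $D_i,\varphi_j,E_{ij}$ are supported in
$[-R,R]$, let $L=2R+1$, and let $N\ge1$ be an integer to be fixed at the end.
Each index $j$ receives its own block of $N$ exponents,
\[
n_{j,l}=L3^{(j-1)N+l}\qquad(1\le j\le k,\ 1\le l\le N),
\]
and we set
\[
e_j=N^{-1/q}\sum_{l=1}^Nz^{n_{j,l}},\qquad
e_j'=N^{-1/p}\sum_{l=1}^Nz^{-n_{j,l}},
\]
\[
\Delta_i=\sum_{s=1}^kt_s^{-1}E_{is}e_s,\qquad \varepsilon_j=t_je_j' .
\]
The weights are arranged so that in $\Delta_i\varepsilon_j$ the term with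
$s=j$ is $E_{ij}e_je_j'$, with no weight left.

\emph{Sizes.} Clearly $\|e_j'\|_p=1$, so $\|\varepsilon_j\|_p=t_j$. By
Lemma~\ref{lem:sparse} the $n_{s,l}$ differ by more than $2R$, so
\eqref{eq:disjoint} gives
$\|E_{is}e_s\|_q=N^{-1/q}N^{1/q}\|E_{is}\|_q=\|E_{is}\|_q$. Summing over $s$
yields \eqref{eq:sizes}.

\emph{New errors.} Expanding the product,
\begin{equation}\label{eq:expand}
E_{ij}'=E_{ij}-(\Delta_i\varphi_j)_{\le0}-(D_i\varepsilon_j)_{\le0}
-(\Delta_i\varepsilon_j)_{\le0}.
\end{equation}
We treat the three products in turn.

(i) Each $E_{is}\varphi_j$ is supported in $[-2R,2R]$, so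
$\Delta_i\varphi_j$ is supported in the union of the intervals
$n_{s,l}+[-2R,2R]$. Since $n_{s,l}\ge3L>2R$, these lie in $\{m>0\}$, and
$(\Delta_i\varphi_j)_{\le0}=0$.

(ii) The product
$D_i\varepsilon_j=t_jN^{-1/p}\sum_lz^{-n_{j,l}}D_i$ is, up to the factor
$t_jN^{-1/p}$, a sum of $N$ disjoint translates of $D_i$, so by
\eqref{eq:disjoint}
\[
\|D_i\varepsilon_j\|_q=t_jN^{1/q-1/p}\|D_i\|_q=t_jN^{-\theta}\|D_i\|_q .
\]

(iii) Since $1/p+1/q=1$,
\[
\Delta_i\varepsilon_j=\sum_{s=1}^k\frac{t_j}{t_s}E_{is}\,
\frac1N\sum_{l,l'=1}^Nz^{n_{s,l}-n_{j,l'}} .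
\]
The $N$ terms with $s=j$ and $l=l'$ add up to $E_{ij}$. Hence
$\Delta_i\varepsilon_j=E_{ij}+X_{ij}$ with
\[
X_{ij}=\sum_{s=1}^k\frac{t_j}{t_s}\cdot\frac1N
\sum_{\substack{l,l'\\(s,l)\ne(j,l')}}z^{n_{s,l}-n_{j,l'}}E_{is} .
\]
Fix $s$. Distinct pairs $(l,l')$ in the inner sum give distinct ordered pairs
of different exponents, so by Lemma~\ref{lem:sparse} the shifts
$n_{s,l}-n_{j,l'}$ differ by at least $L>2R$. There are at most $N^2$ of them,
and \eqref{eq:disjoint} bounds the $\ell^q$ norm of the inner sum by
$N^{2/q}\|E_{is}\|_q$. By the triangle inequality in $s$,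
\[
\|X_{ij}\|_q\le N^{-\theta}\sum_{s=1}^k\frac{t_j}{t_s}\|E_{is}\|_q .
\]

Now $(\Delta_i\varepsilon_j)_{\le0}=E_{ij}+(X_{ij})_{\le0}$, because $E_{ij}$
is supported in $\{m\le0\}$. In \eqref{eq:expand} the terms $E_{ij}$ cancel,
and
\[
E_{ij}'=-(D_i\varepsilon_j)_{\le0}-(X_{ij})_{\le0},\qquad
\|E_{ij}'\|_q\le N^{-\theta}\Bigl(t_j\|D_i\|_q
+\sum_{s=1}^k\frac{t_j}{t_s}\|E_{is}\|_q\Bigr).
\]
The quantity in parentheses does not depend on $N$, and $\theta>0$ because
$p<2$. So $\|E'_{ij}\|_q\le\eta$ for all $i,j\le k$ once $N$ is large.
\end{proof}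

\section{Construction of the system}\label{sec:limit}

\begin{proof}[Proof of Proposition~\ref{prop:system}]
We apply Lemma~\ref{lem:correction} infinitely often. The $k$-th application
introduces the $k$-th pair and at the same time corrects the errors of the
earlier pairs.

Put $\eta_k=4^{-(k+1)}/(k+1)$ for $k\ge0$. For $k=0,1,2,\dots$ we construct
finitely supported $D_i^{(k)},\varphi_j^{(k)}$ $(1\le i,j\le k)$ whose errors
$E_{ij}^{(k)}=\bigl(\delta_{ij}\,1-D_i^{(k)}\varphi_j^{(k)}\bigr)_{\le0}$
satisfy
\begin{equation}\label{eq:Hk}
\|E_{ij}^{(k)}\|_q\le\eta_k\qquad(1\le i,j\le k).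
\end{equation}
For $k=0$ there is nothing to construct.

Let $k\ge1$, and suppose the system of index $k-1$ is given. We enlarge it by
the $k$-th pair
\[
D_k^{(k-1)}=\varphi_k^{(k-1)}=0 .
\]
The enlarged system has the additional errors
\begin{equation}\label{eq:newpair}
E_{kk}=1,\qquad E_{ik}=E_{ki}=0\quad(i<k),
\end{equation}
and its other errors are the $E_{ij}^{(k-1)}$. Apply
Lemma~\ref{lem:correction} to it with
\[
t_j=2^{-k}\ (j<k),\qquad t_k=1,\qquad \eta=\eta_k,
\]
and let $D_i^{(k)}=D_i^{(k-1)}+\Delta_i$,
$\varphi_j^{(k)}=\varphi_j^{(k-1)}+\varepsilon_j$ for $i,j\le k$. Then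
\eqref{eq:Hk} holds for $k$. By \eqref{eq:sizes} and \eqref{eq:newpair} the
increments of the new pair have norm at most $1$. For the old pairs,
\eqref{eq:sizes}, \eqref{eq:newpair} and \eqref{eq:Hk} for $k-1$ give, for
$i<k$,
\begin{equation}\label{eq:increments}
\bigl\|D_i^{(k)}-D_i^{(k-1)}\bigr\|_q\le2^k(k-1)\,\frac{4^{-k}}{k}\le2^{-k},
\qquad
\bigl\|\varphi_i^{(k)}-\varphi_i^{(k-1)}\bigr\|_p=2^{-k}.
\end{equation}
Since $E_{ik}=0$ for $i<k$, the new pair does not contribute to the increments
$\Delta_i$ of the old ones.

For fixed $i$, \eqref{eq:increments} holds at all stages $k>i$. So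
$D_i^{(k)}$ converges in $\ell^q$ to some $D_i$ and $\varphi_i^{(k)}$
converges in $\ell^p$ to some $\varphi_i$ as $k\to\infty$. By H\"older's
inequality,
\[
\bigl|(D_i*\varphi_j)(m)-(D_i^{(k)}*\varphi_j^{(k)})(m)\bigr|
\le\|D_i-D_i^{(k)}\|_q\|\varphi_j\|_p
+\|D_i^{(k)}\|_q\|\varphi_j-\varphi_j^{(k)}\|_p\longrightarrow0
\]
for every $m$. On the other hand, for $m\le0$ and $k\ge\max(i,j)$,
\[
\bigl|\delta_{ij}\delta_{m0}-(D_i^{(k)}*\varphi_j^{(k)})(m)\bigr|
=|E_{ij}^{(k)}(m)|\le\|E_{ij}^{(k)}\|_q\le\eta_k\longrightarrow0 .
\]
Hence $(D_i*\varphi_j)(m)=\delta_{ij}\delta_{m0}$ for all $m\le0$, which is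
\eqref{eq:system}.
\end{proof}

\section{All exponents}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
For $1\le p<2$ the values $1,2,\dots,\aleph_0$ are attained by
Theorem~\ref{thm:main}, with the stated dimension of $M/UM$.

Let $2<p<\infty$ and $p'=p/(p-1)\in(1,2)$. The exponent conjugate to $p'$ is
$p$, so Proposition~\ref{prop:system} for $p'$ gives
$\varphi_j\in\ell^{p'}(\mathbf Z)$ and $D_i\in\ell^p(\mathbf Z)$ satisfying
\eqref{eq:system}. Since $D_i*\varphi_j=\varphi_j*D_i$, this relation is
symmetric in the two families. The argument of Section~\ref{sec:reduction}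
used only \eqref{eq:system}, H\"older's inequality and the fact that $U$ is an
isometry, so it applies with the generators
$D_1,D_2,\dots\in\ell^p(\mathbf Z)$ and the
functionals $f\mapsto(\varphi_j*f)(0)$. Again all values are attained, by
subspaces with the stated dimension of $M/UM$.

No other values occur. A nonzero subspace has multiplicity at least $1$. Since
$\ell^p(\mathbf Z)$ is separable for $p<\infty$, a closed subspace contains a
countable dense subset, which is cyclic; so its multiplicity is at most
$\aleph_0$.

For $p=2$ every invariant subspace is singly generated; this is the known fact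
quoted in the introduction.
\end{proof}

\begin{remark}
The only property of $p$ used in the construction is
$\theta=1-2/q>0$, which makes $X_{ij}$ and $D_i\varepsilon_j$ small in
Lemma~\ref{lem:correction}. For $p=2$ we have $\theta=0$: in the notation of
Section~\ref{sec:idea}, $\|e_1e_2'\|_2=1$ for every $N$ if the $N^2$ monomials
are distinct. No other construction can succeed there: two pairs with
\eqref{eq:system} would give, by the argument of Section~\ref{sec:reduction},
an invariant subspace of $U_2$ of multiplicity $2$, while every invariant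
subspace of $U_2$ is singly generated.
\end{remark}

\begin{thebibliography}{1}
\raggedright
\bibitem{source}
\emph{Invariant subspaces of arbitrary multiplicity for the shift on
$\ell^1$},
\url{https://www.ams.org/journals/proc/2001-129-07/S0002-9939-00-05759-2/S0002-9939-00-05759-2.pdf}.
\end{thebibliography}

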